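# A left Kasch, right self-injective ring that is not right pseudo-Frobenius

## 1. A local ring with simple essential left socle and zero right socle

Rings are associative with identity, and modules are unitary. For a ring $R$ we write $J=J(R)$ for the Jacobson radical, $S_r$ and $S_l$ for the right and left socles (the sums of all minimal right, respectively left, ideals), and $l(\cdot)$, $r(\cdot)$ for left and right annihilators in $R$. The symbol $N\le_e M$ means that $N$ is an essential submodule of $M$: every nonzero submodule of $M$ meets $N$ in a nonzero submodule.

**Theorem 1.** There is a local ring $R$ such that $R_R$ is injective, $R$ is left Kasch, and $S_r=0$. Hence $R$ is neither right Kasch nor right PF. Moreover $R$ is a left and right chain ring (its left ideals, and its right ideals, are totally ordered by inclusion), and $S_l$ is simple and essential in ${}_RR$.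

Here is what the words mean.

**Definition (right PF).** A ring $R$ is right pseudo-Frobenius (right PF) if every faithful right $R$-module is a generator of the category of all right $R$-modules.

**Definition (Kasch).** A ring $R$ is right Kasch if every simple right $R$-module embeds in $R_R$, and left Kasch if every simple left $R$-module embeds in ${}_RR$.

In terms of annihilators, $R$ is left Kasch if and only if every maximal left ideal $L$ has the form $L=l(a)$ with $a\neq 0$. Indeed, an embedding $R/L\to R$ sends $1+L$ to some $a\ne0$ with $l(a)=L$; and if $L=l(a)$, then $R/L\cong Ra$.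

**Definition (right self-injective).** $R$ is right self-injective if $R_R$ is an injective module. By Baer's criterion this says that every homomorphism from a right ideal $T$ to $R$ is left multiplication by an element of $R$.

The definition of right PF will enter only through the following theorem, which we recall without proof.

**Theorem (Osofsky).** $R$ is right PF if and only if $R$ is semiperfect, right self-injective, and $(S_r)_R\le_e R_R$.

Recall that $R$ is semiperfect if $R/J$ is semisimple and idempotents lift modulo $J$. A local ring is semiperfect.

The question, taken from the paper "On Pseudo-Frobenius Rings", is this: is a left Kasch, right self-injective ring necessarily right PF? The hypothesis is lopsided: injectivity is on the right, the embedding of simple modules is on the left, and the desired conclusion is on the right. Theorem 1 says no, and the failure is as bad as it could be: the right socle is not merely inessential but zero. Two positive results go with it. Theorem 2 (Section 3) says that such a ring is always semiperfect. Theorem 3 (Section 4) says that it is right PF exactly when $S_l\subseteq S_r$. We prove these first, because they show what a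 counterexample has to look like.

## 2. Kasch and self-injective rings by hand

*The ring $F[x]/(x^2)$, $F$ a field.* Its ideals are $0\subset (x)\subset R$. The only simple module is $R/(x)\cong (x)$, so $R$ is Kasch. A homomorphism $(x)\to R$ has image killed by $x$, hence sends $x$ to some $cx$ with $c\in F$, and is multiplication by $c$; so $R$ is self-injective. The socle $(x)$ is essential. By Osofsky's theorem $R$ is PF.

*The ring $\mathbb Z$.* It is neither Kasch ($\mathbb Z/2$ does not embed in $\mathbb Z$) nor self-injective (the map $2\mathbb Z\to \mathbb Z$, $2\mapsto 1$, does not extend).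

*The ring $F[x,y]/(x^2,xy,y^2)$.* It is local with radical $Fx+Fy$, which is also the socle, so it is Kasch. It is not self-injective: the map $Fx\to R$, $x\mapsto y$, is not multiplication by any $c$, since $cx\in Fx$. So the Kasch condition does not imply self-injectivity.

*The product $R=F^{\mathbb N}$.* Let $e_i$ be the $i$-th coordinate idempotent. This ring is self-injective: given $f:I\to R$ on an ideal, put $q_i=f(e_i)_i$ if $e_i\in I$ and $q_i=0$ otherwise. For $x\in I$ we have $f(x)_i=(e_if(x))_i=f(e_ix)_i$, and $e_ix=x_ie_i$. If $e_i\in I$ this equals $x_iq_i$; if $e_i\notin I$, then $x_i=0$ and both sides are $0$. So $f(x)=qx$. Its socle $\bigoplus_i Fe_i$ is essential. But $R$ is not Kasch: let $\mathfrak m$ be a maximal ideal containing $\bigoplus_i Fe_i$; if $\mathfrak m a=0$ with $a\ne0$, say $a_i\neq0$, then $e_i\in\mathfrak m$ and $e_ia\ne0$, a contradiction. Nor is $R$ semiperfect, since $J=0$ and $R$ is not semisimple. So semiperfectness is not free for self-injective rings; the Kasch condition has to supply it.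

*Two classes where the answer is yes.* If $R$ is commutative, then "left Kasch" and "right Kasch" coincide, and Theorem 3 below says that a Kasch self-injective ring is PF. If $R$ is right artinian, every nonzero right ideal contains a minimal one, so $S_r\le_e R_R$; right artinian rings are semiperfect, and Osofsky's theorem applies. A counterexample is therefore neither commutative nor right artinian.

## 3. Left Kasch plus right self-injective implies semiperfect

The sensible first approach is to check Osofsky's three conditions. Self-injectivity is given, and semiperfectness turns out to hold. We need a few notions and standard facts.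

**Definition (right CS).** $R$ is right CS if every right ideal is essential in a direct summand of $R_R$. For example, $\mathbb Z$ is CS, because each of its nonzero ideals is essential in $\mathbb Z$.

**Definition (right singular ideal).** $Z_r=Z(R_R)=\{x\in R: r(x)\le_e R_R\}$. It is a two-sided ideal. In $\mathbb Z/4$, for instance, $r(2)=\{0,2\}$ is essential, so $2\in Z_r$.

**Fact A.** Let $R$ be right self-injective. Then $R$ is right CS. If $e$ is a primitive idempotent, then $eR$ is uniform, i.e. each nonzero submodule is essential in $eR$.

Let $T$ be a submodule of an injective module $Q$. The inclusion $T\to Q$ extends to the injective hull $E(T)\to Q$; the extension is injective since its kernel meets $T$ in $0$ and $T\le_eE(T)$. Its image is injective, hence a direct summand of $Q$ in which $T$ is essential. With $Q=R_R$ this is the first claim. With $Q=eR$, which is injective and indecomposable, and $T\ne0$, the summand must be all of $eR$.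

**Fact B (Utumi).** If $R$ is right self-injective, then $J=Z_r$.

Let $x\in Z_r$ and $y\in R$. If $z\in r(1-yx)\cap r(yx)$, then $z=yxz=0$. Since $r(yx)\supseteq r(x)$ is essential, $r(1-yx)=0$. Then $(1-yx)z\mapsto z$ is a well-defined homomorphism $(1-yx)R\to R$, and it is left multiplication by some $c$; so $c(1-yx)=1$. As $1-yx$ is left invertible for every $y$, we get $x\in J$. Conversely let $x\in J$, and let $T$ be a right ideal with $T\cap r(x)=0$. Then $xt\mapsto t$ is a well-defined homomorphism $xT\to R$, hence left multiplication by some $c$. So $(1-cx)t=0$ for $t\in T$, and $1-cx$ is a unit, whence $T=0$. So $r(x)\le_e R_R$.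

**Fact C (Utumi).** If $R$ is right self-injective, idempotents lift modulo $J$.

Let $x-x^2\in J=Z_r$, so that $T=r(x-x^2)$ is essential. If $xt=(1-x)t'$ with $t,t'\in T$, then $xt=x^2t=x(1-x)t'=0$; so $xT\cap(1-x)T=0$. By Fact A choose direct summands $E_1,E_2$ of $R_R$ with $xT\le_eE_1$ and $(1-x)T\le_e E_2$. If $D=E_1\cap E_2$ were nonzero, then $D\cap xT\neq0$ would be a nonzero submodule of $E_2$, so it would meet $(1-x)T$ nontrivially, which is impossible. So the sum $E_1\oplus E_2$ is direct. It is injective, hence a summand of $R_R$, and it contains $xT+(1-x)T\supseteq T$, which is essential; so $R=E_1\oplus E_2$. The projection onto $E_1$ along $E_2$ is left multiplication by an idempotent $e$. For $t\in T$ we have $et=e(xt)+e((1-x)t)=xt$. So $(e-x)T=0$, $e-x\in Z_r=J$, and $e$ lifts $x$.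

**Fact D.** If $R/J$ is semisimple, then $r(J)=S_l$.

Minimal left ideals are killed by $J$ on the left, so $S_l\subseteq r(J)$. Conversely $r(J)$ is a left module over the semisimple ring $R/J$, hence a semisimple left module, so $r(J)\subseteq S_l$.

**Fact E (structure of semiperfect rings).** Let $R$ be semiperfect. Then $R_R$ is a finite direct sum of modules $eR$ with $e$ primitive. There is a finite set $e_1,\dots,e_n$ of primitive idempotents, called a basic set, such that each $eR$ with $e$ primitive is isomorphic to exactly one $e_iR$. The modules $e_iR/e_iJ$ are the simple right modules, each isomorphism class occurring once. Every simple left module is isomorphic to $Re/Je$ for some primitive $e$, and each of these is simple. For example, for the ring of $m\times m$ matrices over a field, $n=1$, although $R_R$ is a sum of $m$ copies of $e_1R$.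

**Theorem 2.** (a) If $R$ is left Kasch and right CS, then $R/J$ is semisimple.
(b) Every left Kasch, right self-injective ring is semiperfect.
(c) A right self-injective ring $R$ is left Kasch if and only if it is semiperfect and $eS_l\ne0$ for every primitive idempotent $e$.

**Proof of (a), first part: $Z_r\subseteq J$.** This lets us pass from "large right annihilator" to "zero in $R/J$". (Fact B does not apply, since we assume only CS.) Let $x\in Z_r$ and $y\in R$. As in Fact B, $r(1-yx)\cap r(yx)=0$ and $r(yx)\supseteq r(x)$ is essential, so $r(1-yx)=0$. If $R(1-yx)\ne R$, this left ideal lies in a maximal left ideal, which is $l(a)$ for some $a\ne0$ because $R$ is left Kasch. Then $(1-yx)a=0$, contradicting $r(1-yx)=0$. So $1-yx$ is left invertible for every $y\in R$, and $x\in J$.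

**Proof of (a), second part: every maximal left ideal of $\bar R=R/J$ has a simple complement.** This will force semisimplicity. Let $N$ be a maximal left ideal of $\bar R$ and $L\supseteq J$ its preimage in $R$. Then $L$ is a maximal left ideal, so $L=l(a)$ with $a\neq0$. By CS there is $e^2=e$ with $aR\le_e eR$. Then $e\ne0$ and $ea=a$. Also $\bar e\neq0$, since $J$ contains no nonzero idempotent.

We claim $N\cap\bar R\bar e=0$. Let $\bar x\in N\cap \bar R\bar e$, so $x\in L$ and $\bar x=\bar x\bar e$. Then $xea=xa=0$, and $xe(1-e)=0$, so
$$r(xe)\supseteq aR\oplus(1-e)R .$$
The right side is essential in $eR\oplus(1-e)R=R$. Hence $xe\in Z_r\subseteq J$, and $\bar x=\bar x\bar e=0$.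

Since $N$ is maximal and $\bar R\bar e\ne0$ meets it trivially, $\bar R=N\oplus\bar R\bar e$, and $\bar R\bar e\cong\bar R/N$ is simple.

**Proof of (a), conclusion.** If the left socle of $\bar R$ were a proper left ideal, it would lie in some maximal left ideal $N$. But the simple complement of $N$ just found lies in the socle and not in $N$. So the left socle of $\bar R$ is $\bar R$, which is therefore semisimple.

**Proof of (b).** A right self-injective ring is right CS by Fact A, so $R/J$ is semisimple by (a); idempotents lift modulo $J$ by Fact C.

**Proof of (c).** We compute when a given simple left module embeds in $R$. Let $R$ be semiperfect and $e$ primitive. A homomorphism $f:Re/Je\to R$ is determined by $x=f(e+Je)$. It satisfies $ex=x$, and $jx=f(je+Je)=0$ for $j\in J$; so $x\in eR$ and $Jx=0$. Conversely, if $x\in eR$ and $Jx=0$, then right multiplication by $x$ on $Re$ kills $Je$, since $jex=jx=0$, and induces such an $f$. So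
$$\operatorname{Hom}_R(Re/Je,R)\cong\{x\in eR:Jx=0\}=eR\cap r(J)=e\,r(J)=eS_l, \tag{1}$$
where $eR\cap r(J)=e\,r(J)$ because $r(J)$ is a two-sided ideal, and the last equality is Fact D. Since $Re/Je$ is simple, it embeds in $R$ if and only if $eS_l\neq 0$. By Fact E, a semiperfect ring is left Kasch if and only if $eS_l\ne0$ for all primitive $e$. A left Kasch right self-injective ring is semiperfect by (b), and (c) follows. $\blacksquare$

## 4. The inclusion $S_l\subseteq S_r$

One of Osofsky's conditions is left: $S_r\le_eR_R$. Let us see what we have. The ring is a finite direct sum of modules $eR$, each uniform by Fact A, so we need only one minimal right ideal inside each $eR$. Left Kasch provides, by (1), a nonzero $k\in eR$ with $Jk=0$. The element $k$ lies in a semisimple left ideal. We would like $kR$ to contain a minimal right ideal, and here the argument stops: annihilation of $k$ on the left by $J$ does not control the right ideal $kR$. If we knew $S_l\subseteq S_r$, we would be done. The next theorem says that this is exactly what is missing.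

**Definition (left mininjective).** $R$ is left mininjective if every homomorphism from a minimal left ideal into ${}_RR$ is right multiplication by an element of $R$. In Section 2, $F[x]/(x^2)$ has this property, and $F[x,y]/(x^2,xy,y^2)$ does not, because of $x\mapsto y$.

**Theorem 3.** Let $R$ be left Kasch and right self-injective. The following are equivalent:

1. $R$ is right PF;
2. $R$ is right Kasch;
3. $(S_r)_R\le_e R_R$;
4. $S_l=S_r$;
5. $S_l\subseteq S_r$;
6. $R$ is left mininjective.

In particular, a left Kasch ring that is both right self-injective and left mininjective (for example, left self-injective) is right PF.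

**Preparation.** We record the shape of $R_R$. By Theorem 2, $R$ is semiperfect. Let $e_1,\dots,e_n$ be a basic set; there are exactly $n$ isomorphism classes of simple right modules. For $e$ primitive, $eR$ is injective and uniform. Two different simple submodules would meet in $0$, so $\operatorname{soc}(eR)=eR\cap S_r$ is either $0$, or simple and essential in $eR$.

**Step (1)⇔(3).** This is Osofsky's theorem, as $R$ is semiperfect and right self-injective.

**Step (3)⇒(2).** We count simple types. By (3), $\operatorname{soc}(e_iR)=e_iR\cap S_r\ne0$ for each $i$, so it is simple and essential, and $e_iR$ is its injective hull. If two of these socles were isomorphic, so would be their hulls $e_iR$; but these are pairwise nonisomorphic. So the $n$ socles represent all $n$ simple types, and each embeds in $R_R$.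

**Step (2)⇒(3).** We count in the other direction. A simple right ideal projects nontrivially, hence injectively, to some summand in a decomposition of $R_R$ into modules isomorphic to $e_jR$'s. So each of the $n$ simple types embeds in some $e_jR$. Each $e_jR$ contains at most one type. So all $n$ of the $e_jR$ are used, and each has nonzero, hence essential, socle. Since $R_R$ is a finite direct sum of copies of the $e_jR$, its socle is essential.

**Step (2),(3)⇒(6),(4).** The tool is a double annihilator property, which we prove first: $r(l(T))=T$ for every right ideal $T$. Clearly $T\subseteq r(l(T))$. Let $x\notin T$. The nonzero cyclic module $(xR+T)/T$ has a simple quotient, which embeds in $R_R$ by (2). This gives a homomorphism $(xR+T)/T\to R$ that is nonzero at the generator $x+T$. By injectivity it extends to $R/T\to R$. The composite $R\to R/T\to R$ is left multiplication by some $b$ with $bT=0$ and $bx\ne0$. So $b\in l(T)$ and $x\notin r(l(T))$.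

For (6), let $Rk$ be a minimal left ideal, $\gamma:Rk\to R$ a homomorphism, and $b=\gamma(k)$. Then $l(k)\subseteq l(b)$, so $b\in r(l(b))\subseteq r(l(k))=r(l(kR))=kR$. Write $b=kc$; then $\gamma(yk)=yb=ykc$, so $\gamma$ is right multiplication by $c$.

For $S_l\subseteq S_r$, let $Rk$ be a minimal left ideal and $kb\ne0$. The map $Rk\to Rkb$, $y\mapsto yb$, is a nonzero surjection from a simple module, hence an isomorphism. So $l(kb)=l(k)$, and
$$kbR=r(l(kbR))=r(l(kR))=kR. \tag{2}$$
So every nonzero element of $kR$ generates $kR$; that is, $kR$ is simple and $k\in S_r$. As $S_r$ is a two-sided ideal, $Rk\subseteq S_r$, and summing gives $S_l\subseteq S_r$.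

For $S_r\subseteq S_l$, let $z\in J$. By Fact B, $r(z)$ is an essential right ideal, so it contains every minimal right ideal. Hence $JS_r=0$ and $S_r\subseteq r(J)=S_l$ by Fact D. This proves (4).

**Step (4)⇒(5).** Trivial.

**Step (6)⇒(5).** Mininjectivity replaces the double annihilator in (2). Let $Rk$ be a minimal left ideal and $kb\ne0$. As above, $Rk\to Rkb$, $y\mapsto yb$, is an isomorphism, so $Rkb$ is a minimal left ideal. By (6) the inverse $Rkb\to Rk\subseteq R$ is right multiplication by some $c$. Thus $kbc=k$ and $kbR=kR$. So $kR$ is simple, $k\in S_r$, and $Rk\subseteq S_r$.

**Step (5)⇒(3).** This carries out the plan that was blocked above. For $e$ primitive, Theorem 2(c) gives $0\ne eS_l\subseteq S_l\subseteq S_r$. So $\operatorname{soc}(eR)=eR\cap S_r\ne0$, and it is essential in $eR$. Summing over a decomposition of $R_R$ gives (3).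

The last sentence of the theorem is (6)⇒(1), since left self-injective rings are left mininjective. $\blacksquare$

## 5. Trivial extensions and the need for a twist

By Theorem 3, a counterexample needs an element $k$ with $Rk$ simple whose right ideal $kR$ is not semisimple. Let us look among local rings, where there is one simple module on each side, and try a trivial extension $R=A\oplus V$: here $A$ is a commutative local ring with maximal ideal $M$, $V$ is an $A$–$A$-bimodule, and $(a,w)(a',w')=(aa',aw'+wa')$. An element $(0,w)$ is killed by $J=M\times V$ on the left if $Mw=0$, and on the right if $wM=0$. So we want a nonzero $w$ with $Mw=0$, but no nonzero $w$ with $wM=0$.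

What does self-injectivity require? Right ideals inside $0\times V$ are the right $A$-submodules of $V$. If $g\in\operatorname{End}(V_A)$, then $(0,w)\mapsto(0,g(w))$ is a homomorphism from the right ideal $0\times V$ to $R$. If it is left multiplication by $(a,w_0)$, then $g(w)=aw$. So every endomorphism of $V_A$ must be left multiplication by an element of $A$.

*First attempt.* Take a valuation ring $A$ with fraction field $K$ and maximal ideal $M$, and $V=K/M$ with the ordinary multiplication on both sides. The element $1+M$ is killed by $M$. But $R$ is commutative, so left and right socles agree, and this cannot be a counterexample. There is a second lesson. Let $A=F[t]_{(t)}$, so $K=F(t)$ and $M=tA$. Every Laurent series is a Laurent polynomial plus an element of $tF[[t]]$, and $F(t)\cap tF[[t]]=tA$, so $V=F(t)/tA\cong F((t))/tF[[t]]$. Every $\alpha\in F[[t]]$ acts on this module. Take $\alpha=\sum_n t^{n!}\notin A$: the coefficients of a rational power series eventually satisfy a linear recurrence, so a long enough late run of zeros would force all later coefficients to vanish, which does not happen for $\alpha$. If $\alpha$ acted as some $a\in A$, then $(\alpha-a)F((t))\subseteq tF[[t]]$,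 so $\alpha=a$, which is false. So this $R$ is not self-injective. The field $K$ must be complete in a suitable sense, and for this we shall use Hahn series.

*Second attempt.* To kill the right socle, enlarge the ring in the definition of $V$. Let $B\supsetneq A$ be a larger valuation ring of the same field $K$, with maximal ideal $P$, and let $V=K/P$. Pick $b\in B\setminus A$. Then $u=b^{-1}$ lies in $A$ and is not a unit of $A$, so $u\in M$; but $u$ is a unit of $B$. If $w=x+P$ satisfies $wM=0$, then $xu\in P$, so $x\in P$ and $w=0$. So the right socle of $V$ is gone. However, with ordinary multiplication on the left, the left socle of $V$ is gone too, and multiplication by $b$ is an endomorphism of $V_A$ not given by an element of $A$ (if $(b-a)K\subseteq P$, then $b=a$). The endomorphism ring wants to be $B$, and the element $1+P$ is killed by $P$, not by $M$.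

The way out is to let $B$ act on the left and $A$ on the right, and to identify the two rings abstractly by an isomorphism
$$\varphi:A\to B,\qquad \varphi(M)=P,$$
so that the left action of $a$ is multiplication by $\varphi(a)$. On the left $1+P$ is now killed by $\varphi(M)=P$, and on the right nothing is killed by $M$.

So we need a valuation ring $A$ isomorphic to a strictly larger valuation ring $B$ of its own fraction field. Such an $A$ has infinitely many prime ideals. Indeed, if $x\in P$ is nonzero, then $x^{-1}\notin B\supseteq A$, so $x\in A$, and $x$ is a nonunit there; thus $P\subseteq M$, and $P\ne M$ because of $u$. Every prime ideal of $B$ is contained in $P\subseteq A$ and is a prime ideal of $A$; so $A$ has all the primes of $B$ and also $M$. If $A$ had finitely many primes, $A\cong B$ would be impossible. A value group indexed by $\mathbb Z$, with a shift, provides the room.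

## 6. The ring: Hahn series and a shift

Let $F$ be a field. Let $H$ be the group of finitely supported functions $\mathbb Z\to\mathbb Z$, with $h>0$ if and only if $h\ne0$ and $h(\min\operatorname{supp}h)>0$. For $h\ne0$ exactly one of $h,-h$ is positive. A sum of two positive elements is positive, because at the smaller of the two minima its value is positive and before that it is zero. So $H$ is a totally ordered abelian group. Let $\delta_i\in H$ be $1$ at $i$ and $0$ elsewhere. Then $\delta_0>m\delta_1$ for every integer $m$, since $\delta_0-m\delta_1$ has first nonzero value $1$. Smaller indices dominate.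

For $n\in\mathbb Z$ put $H_n=\{h:h(i)=0\text{ for all }i<n\}$, a subgroup. It is convex: let $0<g\le h\in H_n$ and $m=\min\operatorname{supp}g$. If $m<n$, then $h-g$ has its first nonzero value at $m$, namely $-g(m)<0$, contradicting $g\le h$. So $g\in H_n$. By translation, $h\le g\le h'$ with $h,h'\in H_n$ implies $g\in H_n$.

Let $K=F((H))$ be the Hahn series field: formal sums $z=\sum_{h\in H}z_ht^h$ with well-ordered support. That this is a commutative field, with valuation $v(z)=\min\operatorname{supp}z$ and $v(0)=\infty$, is a classical theorem (Hahn 1907; Neumann, *On ordered division rings*, 1949). So $v(xy)=v(x)+v(y)$ and $v(x+y)\ge\min(v(x),v(y))$. For $n=0,1$ let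
$$A_n=\{x:v(x)\ge h\text{ for some }h\in H_n\},\qquad P_n=\{x:v(x)>h\text{ for all }h\in H_n\}.$$

We check that $A_n$ is a valuation ring of $K$ with maximal ideal $P_n$. It is a subring, because $H_n$ is a totally ordered subgroup. For $x\in K^\times$ we have $v(x)\ge0$ or $v(x^{-1})\ge0$, so $x\in A_n$ or $x^{-1}\in A_n$. An element $x\in K^\times$ is a unit of $A_n$ if and only if $v(x)\in H_n$: if $v(x)\in H_n$, then $v(x^{-1})=-v(x)\in H_n$; and if $x,x^{-1}\in A_n$, then $h\le v(x)\le-h'$ for some $h,h'\in H_n$, so $v(x)\in H_n$ by convexity. Finally let $x\in A_n$ with $v(x)\notin H_n$, say $v(x)\ge h\in H_n$. If $v(x)\le h'$ for some $h'\in H_n$, convexity would give $v(x)\in H_n$; so $x\in P_n$. Conversely elements of $P_n$ lie in $A_n$ and have value outside $H_n$. So $P_n$ is the set of nonunits of $A_n$. It is an ideal, since $v(x)>h-g$ for all $h\in H_n$ and $v(a)\ge g\in H_n$ give $v(ax)>h$ for all $h\in H_n$. So $A_n$ is local with maximal ideal $P_n$.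

Write
$$A=A_1,\quad M=P_1,\quad B=A_0,\quad P=P_0 .$$
Since $H_1\subseteq H_0$, we have $A\subseteq B$ and $P\subseteq M$. Concretely, put $u=t^{\delta_0}$. For $h\in H_1$ the first nonzero value of $\delta_0-h$ is $1$, at $0$, so $\delta_0>h$. Hence
$$u\in M,\qquad u\text{ is a unit of }B,\qquad u^{-1}\in B\setminus A. \tag{3}$$
The second claim holds because $v(u)=\delta_0\in H_0$. For the last, $-\delta_0<h$ for all $h\in H_1$.

The shift $s:H\to H$, $(sh)(i)=h(i-1)$, is an automorphism of the ordered group $H$ with $s(H_0)=H_1$. It induces a field automorphism $\sigma$ of $K$, $\sum z_ht^h\mapsto\sum z_ht^{s(h)}$, with $v(\sigma z)=s(v(z))$, so $\sigma(B)=A$. Let $\varphi=\sigma^{-1}|_A:A\to B$. This is a ring isomorphism of local rings, so $\varphi(M)=P$.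

Put $V=K/P$, a $B$-module, and make it an $A$–$A$-bimodule by
$$a\cdot w\cdot b=\varphi(a)\,w\,b\qquad(a,b\in A,\ w\in V),$$
where on the right we use ordinary multiplication and $A\subseteq B$. Let $R=A\oplus V$ be the trivial extension:
$$(a,w)(a',w')=(aa',\ \varphi(a)w'+wa'). \tag{4}$$
This is the ring of Theorem 1. The proof has five steps.

## 7. Intersections of chains of cosets in $K$

**Step 1.** This step supplies the completeness of $K$ whose lack spoiled the example $F[t]_{(t)}$. Call $U\subseteq H$ an up-set if $h\in U$, $h\le h'$ imply $h'\in U$. For an up-set $U$ let $D_U=\{z\in K:\operatorname{supp}z\subseteq U\}$, an additive subgroup.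

**Claim 1.** If $C_i=c_i+D_{U_i}$ $(i\in I)$ is a nonempty family of cosets totally ordered by inclusion, then $\bigcap_iC_i\ne\emptyset$.

If $C_i\subseteq C_j$, then, taking differences, $D_{U_i}\subseteq D_{U_j}$. Testing on the elements $t^h$ gives $U_i\subseteq U_j$. Also $c_i-c_j\in D_{U_j}$. So if $h\notin U_j$ (and hence $h\notin U_i$), then $(c_i)_h=(c_j)_h$. As any two of the cosets are comparable, the coefficients $(c_i)_h$ agree for all $i$ with $h\notin U_i$, and the following is well defined:
$$z_h=(c_i)_h\ \text{ if }h\notin U_i\text{ for some }i,\qquad z_h=0\ \text{ if }h\in\bigcap_iU_i .$$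

We must check that $z=\sum z_ht^h$ has well-ordered support. Let $\emptyset\ne T\subseteq\operatorname{supp}z$ and $h_0\in T$. Since $z_{h_0}\neq0$, there is $i$ with $h_0\notin U_i$. As $U_i$ is an up-set, all $h\le h_0$ lie outside $U_i$, and $z_h=(c_i)_h$ for them. So $\{h\in T:h\le h_0\}$ is a nonempty subset of $\operatorname{supp}c_i$ and has a least element, which is the least element of $T$. So $z\in K$.

Finally $z-c_i$ vanishes outside $U_i$, so $z\in C_i$ for every $i$. $\square$

## 8. Homomorphisms into $K/P$

**Step 2.** The purpose is to show that every $A$-linear map from a submodule of $K$ to $V$ is given by a multiplication. This yields both properties of $V_A$ that we need.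

**Claim 2.** If $X$ is an $A$-submodule of $K$ and $f:X\to V_A$ is $A$-linear, there is $q\in K$ with $f(x)=qx+P$ for all $x\in X$.

If $X=0$, any $q$ works. Let $X\ne0$. For $0\ne x\in X$ choose $y_x\in K$ with $f(x)=y_x+P$, and let
$$C_x=\{q\in K:qx\in y_x+P\}=\frac{y_x}{x}+x^{-1}P .$$
This is the set of multipliers that are right at $x$; we need one that is right at every $x$. The set $C_x$ is a coset as in Step 1: $x^{-1}P=D_U$ with $U=\{h:h+v(x)>h'\ \text{for all }h'\in H_0\}$. Indeed $z\in x^{-1}P$ means $v(z)\in U$ or $z=0$, and as $U$ is an up-set this means $\operatorname{supp}z\subseteq U$.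

The cosets form a chain. Let $x,x'\in X$ be nonzero. As $A$ is a valuation ring, $x'/x\in A$ or $x/x'\in A$; by symmetry we may assume $x'=ax$ with $a\in A$. Let $q\in C_x$. Then
$$qx'=a(qx)\in ay_x+aP\subseteq ay_x+P=y_{x'}+P .$$
Here $aP\subseteq P$ because $a\in A\subseteq B$, and the last equality holds because $f(x')=af(x)$. So $C_x\subseteq C_{x'}$. By Claim 1 there is $q\in\bigcap_xC_x$, and it has the required property (at $x=0$ there is nothing to check). $\square$

**Consequence (i): $V_A$ is injective.** A homomorphism $f:I\to V$ from an ideal $I$ of $A$ is $x\mapsto qx+P$ by Claim 2. The same formula defines an extension to $A$, and Baer's criterion applies.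

**Consequence (ii): the map $B\to\operatorname{End}(V_A)$, $b\mapsto(w\mapsto bw)$, is an isomorphism.** It is a ring homomorphism. If $bV=0$, then $bK\subseteq P\ne K$, so $b=0$. For surjectivity let $g\in\operatorname{End}(V_A)$. Claim 2, applied to $X=K$ and the composite $K\to K/P\xrightarrow{g}K/P$, gives $q\in K$ with $g(x+P)=qx+P$ for all $x$; taking $x\in P$ we get $qP\subseteq P$. If $q\notin B$, then $q\ne 0$, $q^{-1}\in B$, and $q^{-1}$ is a nonunit of $B$, so $q^{-1}\in P$. Then $1=qq^{-1}\in P$, a contradiction. So $q\in B$, and $g$ is multiplication by $q$.

## 9. Injectivity of $R_R$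

**Step 3.** We show that $R_R$ is isomorphic to a module that is injective for formal reasons. Embed $A$ in $R$ by $a\mapsto(a,0)$. Then $R$ is an $R$–$A$-bimodule, with $(a,w)(a',0)=(aa',wa')$. Let $E=\operatorname{Hom}_A(R_A,V_A)$, a right $R$-module by $(fr)(x)=f(rx)$. For right $R$-modules $X$, naturally in $X$,
$$\operatorname{Hom}_R(X,E)\cong\operatorname{Hom}_A(X\otimes_RR,V)\cong\operatorname{Hom}_A(X,V).$$
As $V_A$ is injective, the right-hand side is exact in $X$. So $E$ is an injective right $R$-module.

Now let $\pi:R\to V$, $\pi(a,w)=w$. It is right $A$-linear. Define $\theta:R_R\to E$ by $\theta(r)(x)=\pi(rx)$. It is right $R$-linear, since $\theta(rr')(x)=\pi(rr'x)=\theta(r)(r'x)=(\theta(r)r')(x)$. By (4),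
$$\theta(a,w)(a',w')=\varphi(a)w'+wa'. \tag{5}$$

*$\theta$ is injective.* If $\theta(a,w)=0$, evaluate at $(1,0)$ to get $w=0$. Then $\varphi(a)V=0$, so $\varphi(a)=0$ by Consequence (ii), and $a=0$.

*$\theta$ is surjective.* Let $f\in E$ and put $w=f(1,0)$. By $A$-linearity $f(a',0)=wa'$. The map $w'\mapsto f(0,w')$ is an endomorphism of $V_A$, hence multiplication by some $b\in B$ by Consequence (ii). Here the twist is used: $B=\varphi(A)$, so $b=\varphi(a)$ with $a\in A$. Therefore $f(a',w')=\varphi(a)w'+wa'$, that is, $f=\theta(a,w)$.

So $R_R\cong E$ is injective.

## 10. The two socles of $R$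

**Step 4.** We show that $R$ is local and left Kasch and that $S_r=0$. The set $0\times V$ is an ideal with square zero and $R/(0\times V)\cong A$ is local. So $R$ is local with $J=M\times V$, and $R/J\cong A/M$ is a field. Up to isomorphism $R/J$ is the only simple left, and the only simple right, $R$-module.

*Left Kasch.* Let $k=(0,1+P)$, which is nonzero as $1\notin P$. For $(m,w)\in J$,
$$(m,w)k=(0,\varphi(m)+P)=0,$$
because $\varphi(M)=P$. So $J\subseteq l(k)\ne R$, and since $J$ is a maximal left ideal, $l(k)=J$. Hence $Rk\cong R/J$, and the only simple left module embeds in ${}_RR$.

*$S_r=0$.* A minimal right ideal is annihilated on the right by $J$. So it is enough to show that $(a,w)J=0$ implies $(a,w)=0$. From $(a,w)(0,w')=(0,\varphi(a)w')=0$ for all $w'\in V$ we get $\varphi(a)=0$ and $a=0$. Write $w=x+P$ and take the element $u$ of (3). Since $u\in M$, we have $(u,0)\in J$, so $(0,w)(u,0)=(0,xu+P)=0$ and $xu\in P$. But $u$ is a unit of $B$ and $P$ is an ideal of $B$. So $x\in P$ and $w=0$.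

Since $S_r=0$ and $R\neq0$, no simple right module embeds in $R_R$, so $R$ is not right Kasch. Also $S_r$ is not essential in $R_R$, so by Osofsky's theorem $R$ is not right PF.

It is instructive to see in this ring where the proof of Theorem 3 breaks. By (4), $Rk=\{(0,b+P):b\in B\}$ and $kR=\{(0,a+P):a\in A\}$. For each $j\ge0$ put $k_j=k(u,0)^j=(0,u^j+P)$. As $u$ is a unit of $B$, all the left ideals $Rk_j$ equal $Rk$. On the right, however,
$$kR=k_0R\supsetneq k_1R\supsetneq k_2R\supsetneq\cdots .$$
Indeed, if $k_j\in k_{j+1}R$, then $u^j\in u^{j+1}A+P$, so $1\in uA+u^{-j}P=uA+P\subseteq M$, which is absurd. So (2) fails, although the elements $k_j$ all have the same left annihilator $J$. Mininjectivity fails as well: $(0,b+P)\mapsto(0,bu^{-1}+P)$ is a well-defined left $R$-linear map $Rk\to R$. If it were right multiplication by $(c,w)$ with $c\in A$, then $c-u^{-1}\in P\subseteq A$, so $u^{-1}\in A$, contrary to (3).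

## 11. The one-sided ideals of $R$

**Step 5.** It remains to prove that $R$ is a left and right chain ring and that $S_l$ is simple and essential. The ideal $0\times V$ separates the one-sided ideals into two layers. Let $a\ne0$ in $A$ and $w\in V$. Since $bK=K$ for $0\ne b\in K$, we have $\varphi(a)V=V=Va$, so
$$(a,w)(0\times V)=0\times\varphi(a)V=0\times V,\qquad(0\times V)(a,w)=0\times Va=0\times V .$$
Hence a right or left ideal that contains some $(a,w)$ with $a\ne0$ contains $0\times V$. So every one-sided ideal either contains $0\times V$ or is contained in it.

The one-sided ideals containing $0\times V$ correspond to the ideals of $R/(0\times V)\cong A$. For those contained in $0\times V$, note that $(0,w)(a',w')=(0,wa')$ and $(a,w')(0,w)=(0,\varphi(a)w)$. So the right ideals in $0\times V$ are the $A$-submodules of $K/P$, and, as $\varphi(A)=B$, the left ideals in $0\times V$ are the $B$-submodules of $K/P$. They correspond to the $A$-submodules, respectively $B$-submodules, of $K$ that contain $P$.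

All these families are chains, because the submodules of $K$ over a valuation ring $C$ of $K$ are totally ordered. Indeed, let $X\not\subseteq Y$ be such submodules, choose $x\in X\setminus Y$, and let $0\ne y\in Y$. If $x/y\in C$, then $x\in Y$, which is false; so $y/x\in C$ and $y\in X$. Thus $Y\subseteq X$. Apply this with $C=A$ and $C=B$. So the left ideals of $R$ are totally ordered, and so are the right ideals.

Finally, $Rk$ is a minimal left ideal by Step 4. A nonzero left ideal $L$ is comparable with $Rk$: either $Rk\subseteq L$, or $L\subseteq Rk$ and then $L=Rk$ by minimality. So $Rk$ is contained in every nonzero left ideal. Therefore $Rk$ is the only minimal left ideal, $S_l=Rk$ is simple, and $S_l$ is essential in ${}_RR$. This proves Theorem 1. $\blacksquare$
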